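\title{Secant varieties of Segre products that are not Cohen--Macaulay}

\begin{abstract}
We show that the variety $\sigma_5(\mathbb P^4\times\mathbb P^3\times\mathbb P^2)$ of $5\times4\times3$ tensors of border rank at most $5$ is not arithmetically Cohen--Macaulay, and not even locally Cohen--Macaulay. This disproves the conjecture that all secant varieties of Segre products are arithmetically Cohen--Macaulay. There are counterexamples for every number $m\ge3$ of factors and every border rank $s\ge5$, and for $m=3$, $s=5$ and a first factor $\mathbb P^{n_1}$ with $n_1\ge4$ we determine exactly when the property holds. The proof finds a tensor through which $s+1$ smooth branches of $\sigma_s$ pass, any two of them meeting in codimension at least two.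
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $V_1,\dots,V_m$ be complex vector spaces of finite dimensions $d_i=n_i+1$. The \emph{Segre product} $\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m}\subset\mathbb P(V_1\otimes\cdots\otimes V_m)$ is the image of the map $([v_1],\dots,[v_m])\mapsto[v_1\otimes\cdots\otimes v_m]$; its points are the tensors of rank one. For a projective variety $X\subset\mathbb P^N$ and an integer $s\ge1$, the \emph{secant variety} $\sigma_s(X)$ is the Zariski closure of the union of the linear spans of $s$ points of $X$. The \emph{rank} of a tensor is the least number of rank-one tensors that sum to it, so $\sigma_s$ of a Segre product is the closure of the set of tensors of rank at most $s$: the variety of tensors of \emph{border rank} at most $s$.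

A projective variety $Y\subset\mathbb P^N$ is \emph{arithmetically Cohen--Macaulay} (aCM) if its homogeneous coordinate ring $\mathbb C[x_0,\dots,x_N]/I(Y)$ is Cohen--Macaulay, that is, if its depth equals its Krull dimension. The depth counts how many times the affine cone over $Y$ can be cut by hypersurfaces through the vertex so that each equation is a nonzero divisor modulo the previous ones; it never exceeds the dimension. We call $Y$ \emph{locally Cohen--Macaulay} if all its local rings are Cohen--Macaulay. An aCM variety is locally Cohen--Macaulay (Section~\ref{sec:algebra}).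

The known cases all point in one direction. For $m=2$ the variety $\sigma_s$ consists of the matrices of rank at most $s$, and determinantal varieties are aCM (Hochster--Eagon). Segre products themselves are aCM. So is every secant variety that fills its ambient space or is a hypersurface, since its coordinate ring is a polynomial ring modulo at most one equation. So are the \emph{subspace varieties}, which consist of the tensors lying in $V_1'\otimes\cdots\otimes V_m'$ for some subspaces $V_i'\subset V_i$ of dimensions at most given numbers $r_i$; with all $r_i=s$ such a variety contains $\sigma_s$. In the symmetric setting, Kanev proved that the secant variety $\sigma_s(\nu_d\mathbb P^n)$ of the $d$-th Veronese embedding of $\mathbb P^n$ is aCM if $d=2$, or $n=1$, or $s\le2$. Michalek, Oeding and Zwiernik proved that $\sigma_2$ of a Segre product is covered by open normal toric varieties, and in particular is locally Cohen--Macaulay. The natural guess is the following conjecture, posed in \cite{EACA}.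

\begin{quote}
\textbf{Conjecture.} \emph{For all $m\ge1$, $n_1,\dots,n_m\ge1$ and $s\ge1$, the secant variety $\sigma_s(\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m})$ is arithmetically Cohen--Macaulay.}
\end{quote}

We show that it is false. The smallest counterexample that we obtain is the following.

\begin{theorem}\label{thm:A}
The variety $\sigma_5(\mathbb P^4\times\mathbb P^3\times\mathbb P^2)\subset\mathbb P^{59}$ is not arithmetically Cohen--Macaulay. It is not even locally Cohen--Macaulay.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $m\ge3$, $s\ge5$, $d_i=n_i+1\ge2$, and suppose that after reordering the factors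
\[
d_1\ge s,\qquad d_2,d_3\ge3,\qquad d_2+d_3\ge s+1 .
\]
Then $\sigma_s(\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m})$ is not aCM, and not even locally Cohen--Macaulay, except possibly when $m=3$ and $(s;\{d_2,d_3\})$ is $(5;\{3,3\})$ or $(6;\{3,4\})$. In particular, for every $m\ge3$ and $s\ge5$ the conjecture fails whenever at least three of the $n_i$ are at least $s-1$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $d_1\ge5$ and $d_2,d_3\ge1$. Then $\sigma_5(\mathbb P^{d_1-1}\times\mathbb P^{d_2-1}\times\mathbb P^{d_3-1})$ is aCM if and only if $\min(d_2,d_3)\le2$ or $d_2=d_3=3$.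
\end{theorem}

Thus the first exception in Theorem~\ref{thm:B} is a true exception. We do not settle the second one, $(6;\{3,4\})$.

The obstruction is local. Each isolated decomposition of a tensor $T_0$ into $s$ rank-one terms can be deformed and sweeps out a sheet of $\sigma_s$ through $[T_0]$. If $T_0$ has several such decompositions, several sheets pass through it, and a Cohen--Macaulay variety cannot be a union of sheets that meet only in codimension two. Section~\ref{sec:example} shows this picture for $5\times4\times3$ tensors. Section~\ref{sec:algebra} contains the commutative algebra, Section~\ref{sec:criterion} turns the picture into a criterion with two hypotheses, Sections~\ref{sec:rows} and~\ref{sec:count} verify them and prove Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:five} proves Theorem~\ref{thm:C}.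

\medskip
\noindent\emph{Conventions.} Varieties are over $\mathbb C$ and reduced. Points of $\mathbb P(V)$ are lines in $V$; we call them independent if vectors spanning them are, and $\langle\,\cdot\,\rangle$ denotes the span in $V$. Neighborhoods are Euclidean unless we say otherwise. A \emph{constructible} set is a finite union of Zariski locally closed sets, and its dimension is that of its closure. Images of varieties under morphisms are constructible, and a constructible set has the same closure in the Zariski and in the Euclidean topology.

\section{Six rank-one matrices in a five-dimensional space}\label{sec:example}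

Let $f_1,\dots,f_5$ be a basis of $\mathbb C^5$. A tensor $T\in\mathbb C^5\otimes\mathbb C^4\otimes\mathbb C^3$ is a sum $\sum_k f_k\otimes M_k$ with five $4\times3$ matrices $M_k$. Suppose that the $M_k$ are independent and let $E$ be their span. A basis $v_1,\dots,v_5$ of $E$ that consists of rank-one matrices gives an expression $T=\sum_k a_k\otimes v_k$ with five rank-one terms, and every such expression arises in this way (Lemma~\ref{lem:reduction}). To find a tensor with several isolated decompositions we therefore need a five-dimensional space with finitely many, but more than five, rank-one matrices up to scale.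

A matrix is the sum of its rows and also the sum of its columns. Apply this to
\[
\begin{pmatrix}6&6&6\\6&3&2\\6&2&3\\0&0&0\end{pmatrix}.
\]
With $e_i$ denoting standard basis vectors of $\mathbb C^4$ in the first slot and of $\mathbb C^3$ in the second, the three nonzero rows and the three columns give six rank-one matrices
\begin{align*}
P_1&=e_1\otimes(6,6,6), & P_2&=e_2\otimes(6,3,2), & P_3&=e_3\otimes(6,2,3),\\
Q_1&=(6,6,6,0)\otimes e_1, & Q_2&=(6,3,2,0)\otimes e_2, & Q_3&=(6,2,3,0)\otimes e_3,
\end{align*}
with $P_1+P_2+P_3=Q_1+Q_2+Q_3$. Lemma~\ref{lem:rows} shows that this is their only relation, so that they span a five-dimensional space $E_0$ of which any five form a basis, and that $E_0$ contains no further rank-one matrix up to scale. Hence the tensor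
\begin{equation}\label{eq:T0}
T_0=f_1\otimes P_1+f_2\otimes P_2+f_3\otimes P_3+f_4\otimes Q_1+f_5\otimes Q_2
\end{equation}
has exactly six decompositions into five rank-one terms, one for each omitted matrix. For instance, substituting $P_2=Q_1+Q_2+Q_3-P_1-P_3$ gives
\[
T_0=(f_1-f_2)\otimes P_1+(f_3-f_2)\otimes P_3+(f_4+f_2)\otimes Q_1+(f_5+f_2)\otimes Q_2+f_2\otimes Q_3 .
\]

Now deform. Choose five of the six points, move them freely on the five-dimensional variety $\mathbb P^3\times\mathbb P^2$, and take their span. This gives a family of dimension $5\cdot5=25$ through $E_0$ in the Grassmannian $\operatorname{Gr}(5,12)$, which has dimension $35$, and there are six such families. A space $E$ near $E_0$ that lies in two of them contains points $x_k\otimes y_k$ near all six original points. Six vectors in a five-dimensional space satisfy a relation, near $E_0$ all its coefficients are nonzero, and after rescaling it reads $\sum_kx_k\otimes y_k=0$. Such a relation is a strong constraint.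

\begin{lemma}\label{lem:rank}
Let $v_0,\dots,v_s\in V'$ and $w_0,\dots,w_s\in V''$ be vectors with $\sum_{k=0}^sv_k\otimes w_k=0$. Then $\dim\langle v_k\rangle_k+\dim\langle w_k\rangle_k\le s+1$.
\end{lemma}

\begin{proof}
The maps $\psi:(V'')^*\to\mathbb C^{s+1}$, $\eta\mapsto(\eta(w_k))_k$, and $\phi:\mathbb C^{s+1}\to V'$, $(c_k)\mapsto\sum_kc_kv_k$, have ranks $\dim\langle w_k\rangle_k$ and $\dim\langle v_k\rangle_k$. The relation says $\phi\circ\psi=0$, so the rank of $\psi$ is at most $\dim\ker\phi$.
\end{proof}

The second factors of $Q_1,Q_2,Q_3$ are $e_1,e_2,e_3$, so the nearby $y_k$ still span $\mathbb C^3$. By the lemma the $x_k$ lie in a hyperplane $B'\subset\mathbb C^4$, and $E\subset B'\otimes\mathbb C^3$. The pairs $(B',E)$ depend on $3+\dim\operatorname{Gr}(5,9)=3+20=23$ parameters. So six families of dimension $25$ meet in dimension at most $23$. To see the sixth point disappear, replace $P_1$ by $(e_1+te_4)\otimes(6,6,6)$ and take the span with $P_2,P_3,Q_1,Q_2$: for $t\ne0$ the first factors $e_1+te_4$, $e_2$, $e_3$, $(6,6,6,0)$ span $\mathbb C^4$, so this space lies in one family only.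

The zero row is essential. Without it the points move on $\mathbb P^2\times\mathbb P^2$, each family has dimension $5\cdot4=20=\dim\operatorname{Gr}(5,9)$, and all six families are the same open set. This agrees with $\mathbb P^2\times\mathbb P^2\subset\mathbb P^8$ having codimension $4$ and degree $\binom42=6$, and it is the exception $(5;\{3,3\})$.

\section{Cohen--Macaulay local rings and branches}\label{sec:algebra}

Let $(R,\mathfrak m)$ be a Noetherian local ring. Elements $x_1,\dots,x_r\in\mathfrak m$ form a \emph{regular sequence} if each $x_i$ is a nonzero divisor on $R/(x_1,\dots,x_{i-1})$. The \emph{grade} of a proper ideal $I$ is the largest length of a regular sequence in $I$, the \emph{depth} of $R$ is the grade of $\mathfrak m$, and $R$ is \emph{Cohen--Macaulay} (CM) if its depth equals $\dim R$. We use three standard facts.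
\begin{itemize}
\item[(F1)] If $R$ is CM and $I$ is a proper ideal, then the grade of $I$ is $\dim R-\dim R/I$ \cite[Thm.~2.1.2]{BH}.
\item[(F2)] If $R\to R'$ is a flat local homomorphism of Noetherian local rings, then $R'$ is CM if and only if $R$ and $R'/\mathfrak mR'$ are CM \cite[Thm.~2.1.7]{BH}.
\item[(F3)] Regular local rings are CM, and localizations of CM local rings at prime ideals are CM.
\end{itemize}
Three consequences will be used.
\begin{itemize}
\item[(C1)] $R$ is CM if and only if its completion is, by (F2) with fiber ring $R/\mathfrak m$. The algebraic and the analytic local ring of a variety at a point have the same completion, so one is CM if and only if the other is.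
\item[(C2)] If $F$ is a smooth variety, then $Y\times F$ is CM at $(y,g)$ if and only if $Y$ is CM at $y$, by (F2) with fiber ring $\mathcal O_{F,g}$. In particular a projective variety $Y$ is CM at $[v]$ if and only if its affine cone is CM at $v\neq0$, because the punctured cone is Zariski locally $Y\times\mathbb C^*$.
\item[(C3)] An aCM variety $Y$ is locally CM. Indeed, let $S$ be its coordinate ring, $\mathfrak n=(x_0,\dots,x_N)$, and $\mathfrak p\subset\mathfrak n$ the homogeneous prime of a point $y\in Y$. Then $S_{\mathfrak n}$ is CM, hence so is $S_{\mathfrak p}$ by (F3), and $S_{\mathfrak p}$ is a localization of $\mathcal O_{Y,y}[t,t^{-1}]$ that is flat and local over $\mathcal O_{Y,y}$; apply (F2).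
\end{itemize}

The obstruction is a special case of Hartshorne's connectedness theorem. Suppose a germ is a union of two pieces, with ideals $\mathfrak a$ and $\mathfrak b$. Off their intersection there is a function equal to $1$ on one piece and $0$ on the other. In a CM ring, codimension two forces this function to extend across the intersection, which is absurd.

\begin{lemma}\label{lem:branches}
Let $R$ be a CM local ring and let $\mathfrak a,\mathfrak b$ be nonzero ideals with $\mathfrak a\mathfrak b=0$. Then $\dim R/(\mathfrak a+\mathfrak b)\ge\dim R-1$.
\end{lemma}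

\begin{proof}
Both ideals are proper, since each annihilates a nonzero ideal; so $\mathfrak a+\mathfrak b\subset\mathfrak m$. Suppose $\dim R/(\mathfrak a+\mathfrak b)\le\dim R-2$. By (F1) there is a regular sequence $x,y$ in $\mathfrak a+\mathfrak b$. Write $x=x_a+x_b$ and $y=y_a+y_b$ with $x_a,y_a\in\mathfrak a$ and $x_b,y_b\in\mathfrak b$. The function described above is the fraction $x_b/x$, and we show that it lies in $R$. We have
\[
yx_b-xy_b=y_ax_b-x_ay_b\in\mathfrak a\mathfrak b=0,
\]
so $yx_b\in(x)$, and $x_b=xr$ for some $r\in R$ because $y$ is a nonzero divisor modulo $x$. Then $x_a=x(1-r)$ and $x^2r(1-r)=x_ax_b=0$, so $r(1-r)=0$. In a local ring one of $r$, $1-r$ is a unit, hence the other is $0$. Thus $x=x_b\in\mathfrak b$ or $x=x_a\in\mathfrak a$, and $x$ annihilates the nonzero ideal $\mathfrak a$ or $\mathfrak b$. This contradicts the regularity of $x$.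
\end{proof}

For example, the union of two planes in $\mathbb C^4$ that meet only at the origin is not CM there. The bound is sharp: the union of two lines $xy=0$ in $\mathbb C^2$ is a hypersurface, hence CM.

\section{A local criterion}\label{sec:criterion}

Let $X\subset\mathbb P(V)$ be a smooth irreducible projective variety of dimension $n$ with affine cone $\hat X\subset V$. Let $2\le s\le\dim V$, let $A$ be a vector space with $\dim A\ge s$, and let $G=\operatorname{Gr}(s,V)$ be the Grassmannian of $s$-dimensional subspaces of $V$. We regard $\mathbb P(A)\times X$ as a subvariety of $\mathbb P(A\otimes V)$ by the Segre embedding. For $p\in X$ let $\hat T_pX\subset V$ be the \emph{affine tangent space}, the $(n+1)$-dimensional tangent space of $\hat X$ at a nonzero vector on the line $p$. For $p\in\mathbb PE\cap X$, the scheme $\mathbb PE\cap X$ is a reduced isolated point at $p$ exactly when its Zariski tangent space there vanishes, that is, when $E\cap\hat T_pX$ is the line $p$.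

We consider two hypotheses on a point $E_0\in G$.
\begin{itemize}
\item[(H1)] The scheme $\mathbb PE_0\cap X$ consists of exactly $s+1$ reduced points $p_0,\dots,p_s$, any $s$ of which are independent.
\item[(H2)] There are neighborhoods $N_k$ of $p_k$ in $X$ and $\Omega$ of $E_0$ in $G$ such that the set of $E\in\Omega$ that contain points $t_k\in N_k$ for all $k=0,\dots,s$, any $s$ of them independent, lies in a constructible subset of $G$ of dimension at most $sn-2$.
\end{itemize}
View $T\in A\otimes V$ as a linear map $A^*\to V$, with image $\operatorname{im}T\subset V$.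

\begin{proposition}\label{prop:criterion}
Let $E_0$ satisfy \textup{(H1)} and \textup{(H2)}, and let $T_0\in A\otimes V$ have image $E_0$. Then $\sigma_s(\mathbb P(A)\times X)$ is not CM at $[T_0]$; so it is not locally CM and not aCM. Its analytic germ at $[T_0]$ is the union of $s+1$ distinct smooth branches, any two of which meet in the same set, of codimension at least $2$ in each branch.
\end{proposition}

A tensor $T_0$ as in the proposition exists because $\dim A\ge s$. The first step removes the factor $A$. Let
\[
\mathcal R=\Big\{\sum_{k=1}^sa_k\otimes v_k:\ a_k\in A,\ v_k\in\hat X\Big\},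
\]
so that $\Sigma=\overline{\mathcal R}$ is the affine cone over $\sigma_s(\mathbb P(A)\times X)$. Let $U\subset A\otimes V$ be the locally closed variety of maps of rank exactly $s$, and $\pi:U\to G$, $T\mapsto\operatorname{im}T$. Let $W^\circ\subset G$ be the set of subspaces spanned by $s$ points of $X$. It is the image of an open subset of $X^s$, hence constructible. Put $W=\overline{W^\circ}$.

\begin{lemma}\label{lem:reduction}
If $T\in U$ and $T=\sum_{k=1}^sa_k\otimes v_k$, then $v_1,\dots,v_s$ is a basis of $\pi(T)$; conversely every basis of $\pi(T)$ occurs in such an expression. The set $\Sigma\cap U$ is open in $\Sigma$ and equals $\pi^{-1}(W)$. Every point of $G$ has a Zariski neighborhood $G_0$ with $\pi^{-1}(W\cap G_0)\cong(W\cap G_0)\times F$ over $G_0$, where $F$ is the smooth variety of surjections $A^*\to\mathbb C^s$.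
\end{lemma}

\begin{proof}
The image of $\sum_ka_k\otimes v_k$ lies in $\langle v_1,\dots,v_s\rangle$, with equality if the image has dimension $s$. Conversely $T\in A\otimes\pi(T)$, so $T$ can be expanded in any basis of $\pi(T)$. Therefore $\mathcal R\cap U=\pi^{-1}(W^\circ)$.

All elements of $\mathcal R$, hence of $\Sigma$, are maps of rank at most $s$. So $\Sigma\cap U$ is the complement in $\Sigma$ of the closed set of maps of rank at most $s-1$, and it is open. As $\mathcal R$ is dense in $\Sigma$, the set $\mathcal R\cap U$ is dense in $\Sigma\cap U$, which is thus the closure of $\pi^{-1}(W^\circ)$ in $U$. Let $G_0$ be a Zariski open set over which the tautological bundle is trivial, with isomorphisms $\theta_E:\mathbb C^s\to E$. Then $(E,g)\mapsto\theta_E\circ g$ is an isomorphism $G_0\times F\to\pi^{-1}(G_0)$ over $G_0$. The closure of $(W^\circ\cap G_0)\times F$ in $G_0\times F$ is $(W\cap G_0)\times F$, and a product of reduced varieties is reduced.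
\end{proof}

Without $\dim A\ge s$ the set $U$ is empty: the image of a tensor is then a proper subspace of the span of the $v_k$ and does not record them.

The second step describes $W$ near $E_0$. The difficulty is that $W$ is a closure and may contain limits that are not spanned by points of $X$; also, a priori, new points of $X$ may enter $\mathbb PE$ as $E$ moves. Reducedness in (H1) excludes both: near $p_k$ there is at most one candidate $x_k(E)$ for a point of $\mathbb PE\cap X$, and it depends holomorphically on $E$. A nonreduced point could split into several points instead.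

\begin{lemma}\label{lem:germ}
Assume \textup{(H1)}, and let $N_k\ni p_k$ and $\Omega\ni E_0$ be any neighborhoods. After shrinking them, there are closed analytic subsets $W_0,\dots,W_s$ and $Z$ of $\Omega$, all containing $E_0$, such that
\begin{itemize}
\item[(i)] $W\cap\Omega=W_0\cup\dots\cup W_s$;
\item[(ii)] each $W_j$ is, near $E_0$, a complex submanifold of dimension $sn$;
\item[(iii)] $W_i\cap W_j=Z$ for $i\ne j$, and every $E\in Z$ contains points $t_k\in N_k$ for $k=0,\dots,s$, any $s$ of them independent.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{The candidates $x_k(E)$.} Fix a complement $L$ of $E_0$ in $V$. For $E$ near $E_0$ let $\operatorname{pr}_E:V\to L$ be the projection with kernel $E$; it is holomorphic in $E$. Shrink the $N_k$ so that they are open and pairwise disjoint and carry holomorphic lifts $x\mapsto\tilde x\in\hat X\setminus0$. Define $\phi_k:\Omega\times N_k\to L$ by $\phi_k(E,x)=\operatorname{pr}_E(\tilde x)$, so $\phi_k(E,x)=0$ if and only if $x\in\mathbb PE$. The derivative of the lift maps $T_{p_k}X$ isomorphically onto a complement of the line $p_k$ in $\hat T_{p_k}X$, and this complement meets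 $E_0$ in $0$ by reducedness. So the partial derivative of $\phi_k$ in $x$ at $(E_0,p_k)$ is injective, and there is a linear map $\lambda_k:L\to\mathbb C^n$ for which the partial derivative of $\lambda_k\circ\phi_k$ is invertible. By the implicit function theorem, after shrinking $N_k$ and $\Omega$, the zero set of $\lambda_k\circ\phi_k$ in $\Omega\times N_k$ is the graph of a holomorphic map $x_k:\Omega\to N_k$ with $x_k(E_0)=p_k$. Put
\[
Z_k=\{E\in\Omega:\ \phi_k(E,x_k(E))=0\},
\]
a closed analytic set. For $E\in\Omega$, the set $\mathbb PE\cap N_k$ is $\{x_k(E)\}$ if $E\in Z_k$ and empty otherwise.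

From now on the $N_k$ are fixed, and we shrink $\Omega$ twice. The set $X\setminus\bigcup_kN_k$ is compact and disjoint from $\mathbb PE_0$, so the $E$ with $\mathbb PE$ meeting it form a closed set that omits $E_0$; we remove it. By (H1) and continuity we may also assume that any $s$ of $x_0(E),\dots,x_s(E)$ are independent for all $E\in\Omega$. Then
\[
\mathbb PE\cap X=\{x_k(E):\ E\in Z_k\}\qquad(E\in\Omega).
\]
Put $W_j=\bigcap_{k\ne j}Z_k$ and $Z=\bigcap_kZ_k$. Part (iii) holds with $t_k=x_k(E)$.

\emph{Part (i).} If $E\in\Omega$ is spanned by $s$ points of $X$, these are points $x_k(E)$ with $E\in Z_k$ for $s$ different indices $k$, so $E\in W_j$ for the remaining index $j$. If $E\in W_j$, it is spanned by the independent points $x_k(E)$, $k\ne j$. Hence $W^\circ\cap\Omega=\bigcup_jW_j$, which is closed in $\Omega$. Since $W$ is the Euclidean closure of $W^\circ$, part (i) follows.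

\emph{Part (ii).} Fix $j$. Let $\beta:\Omega\to\prod_{k\ne j}N_k$ be the map $E\mapsto(x_k(E))_{k\ne j}$. Let $\gamma:O\to\Omega$ be the map $(t_k)\mapsto\langle t_k\rangle_{k\ne j}$, defined and holomorphic on a small open neighborhood $O$ of $(p_k)_{k\ne j}$. The space $E=\gamma(t)$ contains $t_k\in N_k$, so $E\in Z_k$ and $x_k(E)=t_k$ for $k\ne j$. Thus $\gamma(O)\subset W_j$ and $\beta\circ\gamma=\operatorname{id}$, so $\gamma$ is an embedding of an $sn$-dimensional manifold. Its image is $W_j\cap\beta^{-1}(O)$, because an $E$ in this set is spanned by the points $\beta(E)$; this is a neighborhood of $E_0$ in $W_j$.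
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
Apply Lemma~\ref{lem:germ} to the neighborhoods in (H2); shrinking them preserves (H2). By (iii) and (H2), $\dim Z\le sn-2$. Let $R$ be the analytic local ring of $W$ at $E_0$, the ring of germs of holomorphic functions on $G$ modulo those vanishing on $W$. It has dimension $sn$ by (i) and (ii). Let $\mathfrak a\subset R$ be the ideal of germs vanishing on $W_0$ and $\mathfrak b$ the ideal of those vanishing on $W'=W_1\cup\dots\cup W_s$. Then $\mathfrak a\mathfrak b=0$ by (i). If $\mathfrak a=0$, the germ of $W_1$ lies in $W_0$, hence in $Z$; if $\mathfrak b=0$, the germ of $W_0$ lies in $W'$, hence in $Z$. Both are impossible by dimension. The zero set of $\mathfrak a+\mathfrak b$ is the germ of $W_0\cap W'=Z$, so $\dim R/(\mathfrak a+\mathfrak b)\le sn-2$. By Lemma~\ref{lem:branches}, $R$ is not CM, and by (C1) the variety $W$ is not CM at $E_0$.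

By Lemma~\ref{lem:reduction}, $\Sigma$ is Zariski locally at $T_0$ the product of $W$ with the smooth variety $F$. By (C2), used twice, $\Sigma$ is not CM at $T_0$ and $\sigma_s$ is not CM at $[T_0]$; by (C3) it is not aCM. Finally, near $T_0$ the cone $\Sigma$ is the union of the manifolds $\pi^{-1}(W_j)$, any two of which meet in $\pi^{-1}(Z)$. These sets are invariant under scalars, so they descend to the asserted branches of $\sigma_s$.
\end{proof}

\section{Spaces spanned by rows and columns}\label{sec:rows}

We need spaces that satisfy (H1) for a Segre product of two factors. Suppose $s+1$ rank-one matrices $x_k\otimes y_k$ span an $s$-dimensional space, any $s$ of them independent, and let $\rho=\dim\langle x_k\rangle_k$ and $\tau=\dim\langle y_k\rangle_k$. Lemma~\ref{lem:rank} gives $\rho+\tau\le s+1$. We want equality, for then neither number can change under a small deformation that keeps the relation: neither can drop, and the sum cannot grow. This rigidity will give (H2). The rows and columns of a $\rho\times\tau$ matrix realize the equality. We need $\rho,\tau\ge3$: if $\rho=2\le\tau$, then $s=\tau+1$, and the linear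 space $\mathbb P^\tau$ meets the $\tau$-dimensional variety $\mathbb P^1\times\mathbb P^{\tau-1}\subset\mathbb P^{2\tau-1}$ in dimension at least $1$, so (H1) fails.

Let $\rho,\tau\ge3$ and $s=\rho+\tau-1$. The equations are simplest in terms of the entrywise inverse of the matrix. Let $u=(u_{ij})$ be a $\rho\times\tau$ matrix all of whose minors of sizes $1$, $2$, $3$ are nonzero; such $u$ exist since the product of these minors is a nonzero polynomial. For $\rho=\tau=3$ one may take
\begin{equation}\label{eq:u}
u=\begin{pmatrix}1&1&1\\1&2&3\\1&3&2\end{pmatrix}.
\end{equation}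
Its $2\times2$ minors, for the columns $12$, $13$, $23$, are $1,2,1$ (rows $12$), $2,1,-1$ (rows $13$) and $1,-1,-5$ (rows $23$), and its determinant is $-5+1+1=-3$. Put $w_{ij}=1/u_{ij}$, let $w_{i\bullet}$ and $w_{\bullet j}$ be the rows and columns of $w=(w_{ij})$, identify $\mathbb C^\rho\otimes\mathbb C^\tau$ with the $\rho\times\tau$ matrices, and set
\[
P_i=e_i\otimes w_{i\bullet},\qquad Q_j=w_{\bullet j}\otimes e_j,\qquad
E_u=\langle P_1,\dots,P_\rho,Q_1,\dots,Q_\tau\rangle .
\]
For the matrix \eqref{eq:u}, $6w$ is the upper $3\times3$ block of the matrix in Section~\ref{sec:example}, and we recover the six points there.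

\begin{lemma}\label{lem:rows}
The space $E_u$ has dimension $s$. The scheme $\mathbb PE_u\cap(\mathbb P^{\rho-1}\times\mathbb P^{\tau-1})$ consists of exactly the $s+1$ reduced points $[P_i]$, $[Q_j]$, any $s$ of which are independent. Their first factors span $\mathbb C^\rho$ and their second factors span $\mathbb C^\tau$.
\end{lemma}

\begin{proof}
\emph{Independence.} The elements of $E_u$ are the matrices
\[
\sum_i\alpha_iP_i+\sum_j\beta_jQ_j=\big((\alpha_i+\beta_j)\,w_{ij}\big)_{ij}.
\]
As all $w_{ij}\ne0$, such a matrix vanishes if and only if $\alpha_i=-\beta_j$ for all $i,j$. So the $s+1$ vectors satisfy one relation up to scale, $\sum_iP_i=\sum_jQ_j$, and all its coefficients are nonzero. Hence $\dim E_u=s$ and any $s$ of the vectors are independent; in particular the points are distinct. The first factors include $e_1,\dots,e_\rho$ and the second factors include $e_1,\dots,e_\tau$.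

\emph{No other points.} No two rows and no two columns of $w$ are proportional, because for $i\ne i'$, $j\ne j'$
\[
w_{ij}w_{i'j'}-w_{ij'}w_{i'j}=\frac{u_{ij'}u_{i'j}-u_{ij}u_{i'j'}}{u_{ij}u_{i'j'}u_{ij'}u_{i'j}}\ne0 .
\]
Let $x\otimes y\in E_u$ with $x,y\ne0$, that is, $\alpha_i+\beta_j=x_iu_{ij}y_j$ for all $i,j$. The matrix $(\alpha_i+\beta_j)$ has rank at most $2$, so its $3\times3$ minors vanish. A $3\times3$ minor of $(x_iu_{ij}y_j)$ is a nonzero minor of $u$ times three of the $x_i$ and three of the $y_j$. Hence some coordinate of $x$ or of $y$ vanishes. Suppose $x_{i_0}=0$. Then $\beta_j=-\alpha_{i_0}$ for all $j$, so $\alpha_i-\alpha_{i_0}=x_iu_{ij}y_j$. For each $i$ with $x_i\ne0$ this says $y_j=(\alpha_i-\alpha_{i_0})w_{ij}/x_i$ for all $j$, so the nonzero vector $y$ is proportional to $w_{i\bullet}$. This can hold for only one $i$, and the point is $[P_i]$. If instead some $y_{j_0}=0$, transpose: the hypotheses on $u$ are symmetric, transposition exchanges the $P$'s and the $Q$'s, and the point is some $[Q_j]$.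

\emph{Reducedness.} By the same symmetry it suffices to treat $P_i$. The affine tangent space at $x\otimes y$ is $x\otimes\mathbb C^\tau+\mathbb C^\rho\otimes y$; at $P_i$ it consists of the matrices whose rows $k\ne i$ are multiples of $w_{i\bullet}$. Suppose an element of $E_u$ has this form: $(\alpha_k+\beta_j)w_{kj}=\lambda_kw_{ij}$, that is, $\alpha_k+\beta_j=\lambda_kw_{ij}u_{kj}$, for all $k\ne i$ and all $j$. Given $k\ne i$, choose $k'\notin\{i,k\}$, which is possible as $\rho\ge3$. Subtracting the equations for $k$ and $k'$ eliminates $\beta_j$, and multiplying by $u_{ij}$ gives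
\[
(\alpha_k-\alpha_{k'})\,u_{ij}=\lambda_ku_{kj}-\lambda_{k'}u_{k'j}\qquad\text{for all }j .
\]
Rows $i,k,k'$ of $u$ are independent, since they contain a nonzero $3\times3$ minor, so $\lambda_k=0$. Thus all rows $k\ne i$ of our matrix vanish, $\beta_j=-\alpha_k$ does not depend on $j$, and the matrix is $(\alpha_i-\alpha_k)P_i$.
\end{proof}

The conditions on minors cannot simply be dropped. If rows $i,i'$ of $u$ are proportional, the line through $[P_i]$ and $[P_{i'}]$ lies in the Segre product. If $u_{ij}=\alpha_i+\beta_j$, so that $u$ has rank at most $2$, then $E_u$ contains the rank-one matrix with all entries $1$.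

\section{The dimension count}\label{sec:count}

Let $m\ge3$. Put $A=V_1$, $B=V_2$, $C=V_3$, $b=d_2$, $c=d_3$, and $H=V_4\otimes\cdots\otimes V_m$. Let $X'\subset\mathbb P(H)$ be the Segre product of $\mathbb PV_4,\dots,\mathbb PV_m$, of dimension $e=\sum_{i\ge4}(d_i-1)$; for $m=3$ we set $H=\mathbb C$, so that $X'$ is a point and $e=0$. Let $X=\mathbb PB\times\mathbb PC\times X'\subset\mathbb P(B\otimes C\otimes H)$, of dimension $n=b+c-2+e$. Then $\mathbb P(A)\times X$ is the Segre product of all $m$ factors.

\begin{proposition}\label{prop:kappa}
Let $3\le\rho\le b$, $3\le\tau\le c$, $s=\rho+\tau-1$ and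
\[
\kappa=(\tau-1)(b-\rho)+(\rho-1)(c-\tau)+(\rho-2)(\tau-2)-1+(s-1)e .
\]
Choose subspaces $B_0\subset B$, $C_0\subset C$ of dimensions $\rho,\tau$, identified with $\mathbb C^\rho,\mathbb C^\tau$, a point $[\delta]\in X'$ and a matrix $u$ as in Section~\ref{sec:rows}. Then $E_0=E_u\otimes\delta$ satisfies \textup{(H1)}, and for small neighborhoods the set in \textup{(H2)} lies in a constructible set of dimension at most $sn-\kappa$. Hence, if $d_1\ge s$ and $\kappa\ge2$, then $\sigma_s(\mathbb P^{n_1}\times\cdots\times\mathbb P^{n_m})$ is not CM at $[T_0]$ for any $T_0$ with image $E_0$.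
\end{proposition}

The terms with $b-\rho$, $c-\tau$ and $e$ measure the extra room that the ambient factors offer, like the zero row in Section~\ref{sec:example}. The remaining term is $(\rho-2)(\tau-2)-1=(\rho\tau-1)-2(\rho+\tau-2)$, the amount by which the dimensions of $\mathbb PE_u$ and $\mathbb P^{\rho-1}\times\mathbb P^{\tau-1}$ together fall short of the dimension of $\mathbb P^{\rho\tau-1}$.

\begin{proof}
\emph{Hypothesis (H1).} We compare $X$ with the small product $\mathbb PB_0\times\mathbb PC_0$. Let $x\otimes y\otimes z\ne0$ lie in $B_0\otimes C_0\otimes\delta$. Its image in $(B/B_0)\otimes C\otimes H$ vanishes, so $x\in B_0$; reducing modulo $C_0$ and modulo $\delta$ gives $y\in C_0$ and $z\in\mathbb C\delta$. By Lemma~\ref{lem:rows}, $\mathbb PE_0\cap X$ is the set of the $s+1$ points $[P_i\otimes\delta]$, $[Q_j\otimes\delta]$, which we call $p_0,\dots,p_s$. An element of the affine tangent space of $X$ at such a point $x\otimes y\otimes\delta$ has the form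
\[
t=(x\otimes c'+b'\otimes y)\otimes\delta+x\otimes y\otimes h,\qquad b'\in B,\ c'\in C,\ h\in H .
\]
Suppose $t\in E_0$. Reducing modulo $\delta$ gives $h\in\mathbb C\delta$, and we absorb the last term into $c'$. Then $x\otimes c'+b'\otimes y\in B_0\otimes C_0$; reducing modulo $B_0$ gives $b'\in B_0$ and reducing modulo $C_0$ gives $c'\in C_0$. So $x\otimes c'+b'\otimes y$ lies in $E_u$ and is tangent to the small product, and it is a multiple of $x\otimes y$ by Lemma~\ref{lem:rows}.

\emph{The shape of $s+1$ nearby points.} For points $t_k=[x_k\otimes y_k\otimes z_k]\in X$, $k=0,\dots,s$, the numbers $\dim\langle x_k\otimes y_k\rangle_k$, $\dim\langle x_k\rangle_k$, $\dim\langle y_k\rangle_k$ are ranks, hence lower semicontinuous on $X^{s+1}$, and they equal $s,\rho,\tau$ at $(p_k)$. Choose the $N_k$ so small that they are at least $s,\rho,\tau$ on $\prod_kN_k$. Let $E$ belong to the set in (H2), with points $t_k\in N_k$. These $s+1$ points lie in an $s$-dimensional space and any $s$ are independent, so they span $E$ and satisfy a relation with all coefficients nonzero. After rescaling, $\sum_kx_k\otimes y_k\otimes z_k=0$. Lemma~\ref{lem:rank},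 applied to the vectors $x_k\otimes y_k$ and $z_k$, gives $\dim\langle z_k\rangle_k\le1$. So all $[z_k]$ are one point $[z]\in X'$, and after rescaling $\sum_kx_k\otimes y_k=0$; in particular $\dim\langle x_k\otimes y_k\rangle_k=s$. Lemma~\ref{lem:rank} now gives $\dim\langle x_k\rangle_k+\dim\langle y_k\rangle_k\le s+1=\rho+\tau$, so these dimensions are exactly $\rho$ and $\tau$.

\emph{Counting parameters.} Let $\Gamma$ be the variety of $(x,y)\in B^{s+1}\times C^{s+1}$ such that
\[
\sum_kx_k\otimes y_k=0,\quad\dim\langle x_k\rangle_k=\rho,\quad\dim\langle y_k\rangle_k=\tau,\quad\dim\langle x_k\otimes y_k\rangle_k=s,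
\]
and all $x_k,y_k$ are nonzero. Regard $x$ and $y$ as matrices with $s+1$ rows $x_k$, $y_k$. The $(s+1)\times b$ matrices of rank $\rho$ form an irreducible variety of dimension $\rho(b+s+1-\rho)=\rho(b+\tau)$. The relation reads $x^{\mathsf T}y=0$: the $c$ columns of $y$ lie in $\ker x^{\mathsf T}$, which has dimension $s+1-\rho=\tau$. These pairs form a vector bundle of rank $\tau c$ over the matrices of rank $\rho$. On it $\dim\langle y_k\rangle_k\le\tau$ and $\dim\langle x_k\otimes y_k\rangle_k\le s$, so the remaining conditions are open. Hence $\Gamma$ is irreducible of dimension $\rho(b+\tau)+\tau c$.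

By the previous step, the set in (H2) lies in the image of the morphism
\[
\Gamma\times X'\to G,\qquad(x,y,[z])\mapsto\langle x_k\otimes y_k\otimes z\rangle_k,
\]
which is constructible. The torus $(\mathbb C^*)^{s+2}$ acts on $\Gamma$ by $x_k\mapsto\lambda_kx_k$, $y_k\mapsto\mu\lambda_k^{-1}y_k$. The action is free because all $x_k,y_k\ne0$, and it multiplies every $x_k\otimes y_k$ by $\mu$, so the morphism is constant on orbits. All nonempty fibers therefore have dimension at least $s+2=\rho+\tau+1$, and the image has dimension at most
\[
\Delta=\rho(b+\tau)+\tau c-(\rho+\tau+1)+e .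
\]
It remains to compute $sn-\Delta$ with $sn=(\rho+\tau-1)(b+c-2)+se$. This is an affine function of $b,c,e$ with coefficients $(\rho+\tau-1)-\rho=\tau-1$, $(\rho+\tau-1)-\tau=\rho-1$ and $s-1$. At $b=\rho$, $c=\tau$, $e=0$ its value is
\[
(\rho+\tau-1)(\rho+\tau-2)-(\rho^2+\rho\tau+\tau^2)+(\rho+\tau+1)=\rho\tau-2\rho-2\tau+3=(\rho-2)(\tau-2)-1 .
\]
Hence $sn-\Delta=\kappa$. The last assertion is Proposition~\ref{prop:criterion}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\rho=\tau=3$, $s=5$, $d_1=5$, $(b,c)=(4,3)$, $e=0$, $B_0=\langle e_1,e_2,e_3\rangle$ and the matrix \eqref{eq:u}. Then $\kappa=2\cdot1+2\cdot0+1-1=2$, in agreement with $25-23$ in Section~\ref{sec:example}. The tensor $T_0$ of \eqref{eq:T0} has image $E_0$, so $\sigma_5$ is not CM at $[T_0]$, and by (C3) it is not aCM.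
\end{proof}

By Proposition~\ref{prop:criterion}, six smooth analytic branches of $\sigma_5(\mathbb P^4\times\mathbb P^3\times\mathbb P^2)$ pass through the explicit point $[T_0]$, one for each of its six decompositions.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Choose an integer $\rho$ with $\max(3,s+1-c)\le\rho\le\min(b,s-2)$. This is possible: $3\le b$; $3\le s-2$ since $s\ge5$; $s+1-c\le b$ since $b+c\ge s+1$; and $s+1-c\le s-2$ since $c\ge3$. Put $\tau=s+1-\rho$. Then $3\le\rho\le b$ and $3\le\tau\le c$, and $d_1\ge s$. By Proposition~\ref{prop:kappa} and (C3) it suffices to show $\kappa\ge2$ outside the two exceptions. The four quantities $(\tau-1)(b-\rho)$, $(\rho-1)(c-\tau)$, $(\rho-2)(\tau-2)-1$ and $(s-1)e$ are nonnegative.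
\begin{itemize}
\item If $m\ge4$, then $e\ge1$ because $d_4\ge2$, so $\kappa\ge s-1\ge4$.
\item If $m=3$ and $s\ge7$, then $\rho-2$ and $\tau-2$ are positive integers with sum $s-3$. Their product is at least $s-4\ge3$, so $\kappa\ge2$.
\item If $m=3$ and $s=6$, then $\{\rho,\tau\}=\{3,4\}$ and $(\rho-2)(\tau-2)-1=1$. If $\{b,c\}\ne\{3,4\}$, then $b>\rho$ or $c>\tau$, which adds at least $2$, so $\kappa\ge3$.
\item If $m=3$ and $s=5$, then $\rho=\tau=3$ and $\kappa=2(b-3)+2(c-3)\ge2$ unless $b=c=3$.
\end{itemize}
If three of the $n_i$ are at least $s-1$, take the corresponding factors first. Then $d_1,d_2,d_3\ge s\ge5$ and $d_2+d_3\ge2s\ge s+1$, and neither exception occurs, since both have $\min(d_2,d_3)=3<s$.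
\end{proof}

\begin{remark}
In all these counterexamples $\sigma_s$ is also not normal: it has $s+1\ge2$ analytic branches at $[T_0]$, whereas a normal complex variety is analytically irreducible at every point (Zariski). In the case $(6;\{3,4\})$ we have $\kappa=1$. Then $\dim Z\le sn-1$ in Lemma~\ref{lem:germ}, so the seven branches are still distinct and $\sigma_6$ is not normal; but the bound allows them to meet in codimension one, where Lemma~\ref{lem:branches} gives no information.
\end{remark}

\section{Border rank five with three factors}\label{sec:five}

\begin{proof}[Proof of Theorem~\ref{thm:C}]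
Write $A,B,C$ for the three factors, of dimensions $d_1\ge5$, $d_2$, $d_3$. If $d_2,d_3\ge3$ and $(d_2,d_3)\ne(3,3)$, then $d_2+d_3\ge6=s+1$, and $\sigma_5$ is not aCM by Theorem~\ref{thm:B}. In each remaining case we identify $\sigma_5$ with one of the known aCM varieties recalled in Section~\ref{sec:intro}.

\emph{Case $d_2=d_3=3$.} Use the notation of Section~\ref{sec:criterion} with $X=\mathbb P^2\times\mathbb P^2$, $n=4$, $s=5$. By Lemma~\ref{lem:rows} the space $E_u$ for the matrix \eqref{eq:u} satisfies (H1). Lemma~\ref{lem:germ}, which needs only (H1), shows that $W\subset\operatorname{Gr}(5,9)$ contains a manifold of dimension $5\cdot4=20$. As $\operatorname{Gr}(5,9)$ is irreducible of dimension $20$ and $W$ is Zariski closed, $W=\operatorname{Gr}(5,9)$. By Lemma~\ref{lem:reduction}, $\Sigma$ contains all $d_1\times9$ matrices of rank exactly $5$. These are dense in the matrices of rank at most $5$, which contain $\Sigma$. So $\sigma_5$ is the determinantal variety of $d_1\times9$ matrices of rank at most $5$, which is aCM (Hochster--Eagon).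

\emph{Case $\min(d_2,d_3)=1$.} One factor is a point, and $\sigma_5$ is a variety of matrices of rank at most $5$, again determinantal.

\emph{Case $\min(d_2,d_3)=2$.} Exchanging $B$ and $C$ if necessary, let $d_2=2$. Let $\Lambda$ be the set of tensors that lie in $A'\otimes B\otimes C'$ for some $A'\subset A$, $C'\subset C$ of dimensions at most $5$; it is the affine cone over a subspace variety, and subspace varieties are aCM. We show that $\Lambda$ is the cone $\Sigma$ over $\sigma_5$.

A tensor $T$ lies in $A'\otimes B\otimes C$ if and only if the induced map $(B\otimes C)^*\to A$ has image in $A'$, the same holds for $C$, and $(A'\otimes B\otimes C)\cap(A\otimes B\otimes C')=A'\otimes B\otimes C'$. So $\Lambda$ is defined by the condition that two matrices have rank at most $5$, and it is closed. It contains every sum of five rank-one tensors, hence $\Sigma\subset\Lambda$.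

For the converse, a tensor in $\mathbb C^5\otimes\mathbb C^2\otimes\mathbb C^5$ is a pair $(M,N)$ of $5\times5$ matrices. On a dense set of pairs, $M$ is invertible and $M^{-1}N=g\,\operatorname{diag}(\lambda_1,\dots,\lambda_5)\,g^{-1}$ is diagonalizable. With $a_k$ the columns of $Mg$ and $c_k$ the rows of $g^{-1}$ we have $M=\sum_ka_k\otimes c_k$ and $N=\sum_k\lambda_k\,a_k\otimes c_k$, so the tensor is $\sum_{k=1}^5a_k\otimes(1,\lambda_k)\otimes c_k$. Thus every tensor in $\mathbb C^5\otimes\mathbb C^2\otimes\mathbb C^5$ is a limit of tensors of rank at most $5$. Now let $T\in A'\otimes B\otimes C'$ with $\dim A',\dim C'\le5$. Embed $A'$ and $C'$ in $\mathbb C^5$, write $T$ as such a limit, and apply linear projections $\mathbb C^5\to A'$, $\mathbb C^5\to C'$ that restrict to the identity. The induced map is continuous, fixes $T$, and does not increase rank. So $T$ is a limit of tensors of rank at most $5$ in $A'\otimes B\otimes C'$, and $T\in\Sigma$.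
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay rings}.

\bibitem{EACA}
\emph{EACA extended abstract},
\texttt{http://math.berkeley.edu/\~{}oeding/aCM\_Secant\_Varieties\_EACA.pdf}.

\end{thebibliography}
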